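# Bounding $\Delta^0_2$ sets by c.e. sets in the LR-degrees

## 1. A marked copy of a moving open set

Strings are finite binary strings, $[\sigma]=\{X\in 2^\omega:\sigma\prec X\}$, and $\mu$ is the uniform measure on $2^\omega$. Fix a $\Delta^0_2$ set $A$ with a computable approximation $A=\lim_s A_s$, and a $\Sigma^0_1(A)$ class $T$. So there is a c.e. set of pairs $(\tau,\sigma)$ of strings with
$$T=\bigcup\{[\sigma]:(\tau,\sigma)\text{ is in the set and }\tau\prec A\}.$$
We may assume (Section 4 shows how) that if two distinct pairs have comparable first components, then their second components are incompatible. List the pairs as $(\tau_i,\sigma_i)$ in order of enumeration, without repetition.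

**Definition (pieces).** The index $i$ is called a *piece*. It is *on at $s$* if $(\tau_i,\sigma_i)$ has been enumerated within $s$ steps and $\tau_i\prec A_s$; otherwise it is *off at $s$*. It is *true* if $\tau_i\prec A$, otherwise *false*. For a set $P$ of pieces, $m(P)=\mu\bigl(\bigcup_{i\in P}[\sigma_i]\bigr)$.

Since $A_s$ converges, the on/off status of each piece converges, and the limit is "on" exactly for true pieces. The first components of true pieces are all prefixes of $A$, so their strings $\sigma_i$ are pairwise incompatible. Hence $m$ is additive on sets of true pieces, and $m(\text{all true pieces})=\mu(T)$.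

We want a c.e. set $B$ and a $\Sigma^0_1(B)$ class $V$ that copies $T$.

**Definition (markers and the copy).** During the construction pieces receive numbers as *markers*; a number is a marker of at most one piece. The *current marker* $u(i)$ of $i$ is the marker of $i$ that is not in $B$, if there is one; a new marker is given only when there is no current one, so there is at most one. Put
$$V=\bigcup\{[\sigma_i]:\text{some marker ever assigned to } i\text{ is not in }B\}.$$

The class $V$ is $\Sigma^0_1(B)$. If $A$ drops a piece (the piece goes off), we can drop it from $V$ by putting its current marker into $B$. If the piece comes back, it gets a new marker.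

Sometimes we will want $B$ *not* to change below some number $w$, and then some dropped pieces must stay in $V$ as waste. The bookkeeping for this is the object on which the whole proof turns.

**Definition (freezes and the debt condition).** $F$ is a finite list of *freezes*. Each freeze $f$ carries, among other data, a number $w_f$ and a rational *allowance* $a_f>0$. At a given moment let $Q$ be the set of pieces that are off at the present stage and have a current marker, and let $Q_{\ge x}=\{i\in Q:u(i)\ge x\}$. The *debt condition* is
$$m(Q_{\ge x})\le\sum_{f\in F,\ w_f>x}a_f\qquad\text{for all }x\in\mathbb N.\tag{1}$$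

So $Q$ is the waste currently held in $V$. The waste with markers $\ge x$ must be paid for by freezes that protect beyond $x$. For $x=0$, the total waste is at most the sum of all allowances.

**Definition (collapse).** To *collapse* means: while (1) fails, take the largest $x$ that violates it and, as one step, put the current markers of all pieces in $Q_{\ge x}$ into $B$ and remove from $F$ all $f$ with $w_f>x$.

The set $Q$ is finite, so for large $x$ the left side of (1) is $0$, and a largest violating $x$ exists whenever (1) fails. For a violating $x$ the set $Q_{\ge x}$ is nonempty, so each step makes $Q$ smaller, and the procedure stops.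

**Example 1.** Let $F=(f_1,f_2)$ with $w_{f_1}=5$, $a_{f_1}=\frac1{16}$, $w_{f_2}=9$, $a_{f_2}=\frac18$. Let the off pieces with current markers have markers $3,6,12$ and measures $\frac1{32},\frac1{16},\frac1{64}$, all strings incompatible. The largest violating $x$ is $12$, since no freeze protects beyond $12$. So $12$ enters $B$, and no freeze is removed. Now (1) holds: for $x=5,6$ it reads $\frac1{16}\le\frac18$, for $x=4$ it reads $\frac1{16}\le\frac3{16}$, for $x\le 3$ it reads $\frac3{32}\le\frac3{16}$, and for $x\ge 7$ the left side is $0$. Suppose next that a piece with marker $7$ and measure $\frac18$, incompatible with the others, goes off. At $x=7$ we have $\frac18\le\frac18$, but at $x=6$ we have $\frac3{16}>\frac18$. So the largest violating $x$ is $6$: the numbers $6,7$ enter $B$ and $f_2$ is removed. Now $Q$ consists of the piece with marker $3$, and $\frac1{32}\le\frac1{16}=a_{f_1}$. The freeze $f_1$ survives, and $B$ has not changed below $w_{f_1}=5$.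

**Example 2.** Let $A$ be computable and $A_s=A$ for all $s$. Then an enumerated piece is on forever or off forever, off pieces never get a marker, $Q$ is always empty, $B=\emptyset$, and $V=T$.

What is all this for? We will show that $V$ can cover $T$ with almost no extra measure while $B$ stays far from coding the halting problem, in the sense of relative randomness, provided that $A$ itself is far from doing so.

## 2. LR-reducibility and the bounding theorem

**Definition.** $A\le_{LR}B$ means that every set that is Martin-Löf random relative to $B$ is Martin-Löf random relative to $A$. Write $A\equiv_{LR}B$ if $A\le_{LR}B$ and $B\le_{LR}A$, and $A<_{LR}B$ if $A\le_{LR}B$ and $B\not\le_{LR}A$. The LR-degrees are the $\equiv_{LR}$-classes. A set $X$ is *LR-incomplete* if $\emptyset'\not\le_{LR}X$; an LR-degree is incomplete if it contains an LR-incomplete set, equivalently, if it does not lie above the degree of $\emptyset'$. An LR-degree is c.e. (respectively $\Delta^0_2$) if it contains a c.e. (respectively $\Delta^0_2$) set.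

The relation is transitive. If $A\le_TB$ then $A\le_{LR}B$, since a test relative to $A$ is a test relative to $B$. As an example, $\emptyset$ is LR-incomplete: a Martin-Löf random set computable from $\emptyset'$, such as Chaitin's $\Omega$, is not random relative to $\emptyset'$.

The following problem is posed in "Incompleteness, Approximation and Relative Randomness" (http://morphett.info/Morphett%20-%20Incompleteness,%20Approximation%20and%20Relative%20Randomness.pdf): is every incomplete $\Delta^0_2$ LR-degree bounded by an incomplete c.e. LR-degree? Two known results go with it (a set $A$ is *low* if $A'\le_T\emptyset'$):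

1. For every low $\Delta^0_2$ set $A$ there is an LR-incomplete c.e. set $B$ with $A\le_{LR}B$.
2. For every c.e. LR-incomplete set $A$ there is an LR-incomplete c.e. set $B$ with $A<_{LR}B$.

Two cases are immediate: if $A$ is computable take $B=\emptyset$, and if $A$ is c.e. take $B=A$. The answer in general is yes.

**Theorem 1.** If $A$ is $\Delta^0_2$ and $\emptyset'\not\le_{LR}A$, then there is a c.e. set $B$ with $A\le_{LR}B$ and $\emptyset'\not\le_{LR}B$. Hence every incomplete $\Delta^0_2$ LR-degree is bounded by an incomplete c.e. LR-degree.

**Theorem 2.** Let $A$ be $\Delta^0_2$ with $\emptyset'\not\le_{LR}A$, let $T$ be a $\Sigma^0_1(A)$ class with $\mu(T)<1$, and let $\varepsilon>0$. Then there are a c.e. set $B$ with $\emptyset'\not\le_{LR}B$ and a $\Sigma^0_1(B)$ class $V\supseteq T$ with $\mu(V)\le\mu(T)+\varepsilon$.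

## 3. From randomness to covering open classes

This section turns $\le_{LR}$ into a statement about covering, so that from then on we only handle open sets.

Let $(U_n)$ be a universal oracle Martin-Löf test: $U_n^X$ is a $\Sigma^0_1(X)$ class uniformly in $n$, $\mu(U_n^X)\le2^{-n}$, and $\bigcap_nU_n^X$ is the set of all non-$X$-randoms. We take it with $U^X_{n+1}\subseteq U^X_n$. Every member of $2^\omega\setminus U_n^X$ is $X$-random. A *tail* of $Y$ is what remains of $Y$ after deleting a finite (possibly empty) initial segment. A set is $X$-random if and only if one of its tails is.

**Fact 3 (Kučera's theorem, relativized).** If $P$ is a $\Pi^0_1(X)$ class of positive measure, every $X$-random $Y$ has a tail in $P$.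

*Proof.* Let $S$ be an $X$-c.e. prefix-free set of strings generating $2^\omega\setminus P$; its measure is below some rational $r<1$. Suppose no tail of $Y$ is in $P$. Then $Y$ begins with some $s_1\in S$, the tail after $s_1$ begins with some $s_2\in S$, and so on. So for each $n$, $Y$ lies in the class generated by the concatenations of $n$ elements of $S$. This class has measure $\le r^n$ and is $\Sigma^0_1(X)$ uniformly in $n$. Choosing $n_i$ with $r^{n_i}\le2^{-i}$ gives a test relative to $X$ that captures $Y$, so $Y$ is not $X$-random. $\square$

**Lemma 4.** (a) If $U_n^A\subseteq V$ for some $n$ and some $\Sigma^0_1(B)$ class $V$ with $\mu(V)<1$, then $A\le_{LR}B$. (b) (Kjos-Hanssen) If $A\le_{LR}B$ and $E$ is a $\Sigma^0_1(A)$ class with $\mu(E)<1$, then $E\subseteq V$ for some $\Sigma^0_1(B)$ class $V$ with $\mu(V)<1$.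

*Proof.* (a) Let $X$ be $B$-random. The complement of $V$ is a $\Pi^0_1(B)$ class of positive measure, so by Fact 3 some tail of $X$ is outside $V$, hence outside $U_n^A$, hence $A$-random. So $X$ is $A$-random.

(b) Let $P=2^\omega\setminus E$ and $R=2^\omega\setminus U_1^B$; $R$ is nonempty since $\mu(R)\ge\frac12$. Members of $R$ are $B$-random, so they are $A$-random. By Fact 3 for $A$, each has a tail in $P$. In other words $R\subseteq\bigcup_\eta\eta P$, where $\eta P=\{\eta Y:Y\in P\}$ is closed. As $R$ is compact, the Baire category theorem gives $\rho,\eta$ with $\emptyset\ne[\rho]\cap R\subseteq\eta P$.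

The $\Pi^0_1(B)$ class $[\rho]\cap R$ contains a $B$-random set, so it has positive measure. Indeed, a null $\Pi^0_1(B)$ class is the intersection of a $B$-computable decreasing sequence of clopen sets whose measures tend to $0$; searching for members of measure $\le 2^{-i}$ gives a test relative to $B$, so such a class contains no $B$-random.

Let $P'=\{Y:\eta Y\in[\rho]\cap R\}$. It is a $\Pi^0_1(B)$ class. It is contained in $P$, because $\eta Y\in\eta P$ means $Y\in P$. Since $[\rho]\cap R\subseteq[\eta]$, its measure is $2^{|\eta|}\mu([\rho]\cap R)>0$. Let $V=2^\omega\setminus P'$. $\square$

*Theorem 2 implies Theorem 1.* Apply Theorem 2 with $T=U_1^A$ and $\varepsilon=\frac14$. Then $U_1^A\subseteq V$ and $\mu(V)\le\frac34<1$, so $A\le_{LR}B$ by Lemma 4(a), and $\emptyset'\not\le_{LR}B$. $\square$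

Lemma 4(b) also tells us how to get $\emptyset'\not\le_{LR}B$: build a $\Sigma^0_1(\emptyset')$ class $E$ with $\mu(E)\le\frac12$ that no $\Sigma^0_1(B)$ class of measure $<1$ covers.

## 4. Operators, opponents, and independent clopen sets

**Definition.** An *oracle c.e. open operator* is a c.e. set $\Phi$ of pairs $(\tau,\sigma)$, with $\Phi^X=\bigcup\{[\sigma]:(\tau,\sigma)\in\Phi,\ \tau\prec X\}$. $\Phi_s$ is the finite set of pairs enumerated within $s$ steps. $\Phi$ is *normalized* if for distinct pairs $(\tau,\sigma),(\tau',\sigma')\in\Phi$ with $\tau,\tau'$ comparable, $\sigma,\sigma'$ are incompatible. Then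
$$\mu(\Phi^X)=\sum\{2^{-|\sigma|}:(\tau,\sigma)\in\Phi,\ \tau\prec X\}.$$

The $\Sigma^0_1(X)$ classes are exactly the $\Phi^X$.

**Lemma 5.** (a) Every operator can be uniformly normalized without changing any $\Phi^X$. (b) Given a rational $q$, every operator $\Phi$ can be uniformly replaced by an operator $\Psi$ ("$\Phi$ trimmed with $q$") such that $\mu(\Psi^X)\le q$ for all $X$, and $\Psi^X=\Phi^X$ whenever $\mu(\Phi^X)\le q$.

*Proof.* In both cases, when a pair $(\tau,\sigma)$ is enumerated into $\Phi$, fix $l\ge|\tau|$ at least as large as the lengths of first components of all pairs added to the new operator so far. Then for each $\tau'$ of length $l$, every earlier added pair $(\tau_0,\sigma_0)$ with $\tau_0$ comparable to $\tau'$ has $\tau_0\preceq\tau'$.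

(a) For each $\tau'\succeq\tau$ of length $l$, write $[\sigma]\setminus\bigcup\{[\sigma_0]:(\tau_0,\sigma_0)\text{ already added},\ \tau_0\preceq\tau'\}$ as a finite disjoint union of cylinders $[\sigma_i]$, and add the pairs $(\tau',\sigma_i)$. For $X\succ\tau$ this adds exactly the part of $[\sigma]$ that was missing; for other $X$ it adds nothing. The new pairs do not conflict with earlier ones by the choice of $l$, nor with each other, as different $\tau'$ of the same length are incomparable.

(b) For each $\tau'\succeq\tau$ of length $l$, add $(\tau',\sigma)$ if and only if the union of $[\sigma]$ and all $[\sigma_0]$ with $(\tau_0,\sigma_0)$ already added and $\tau_0\preceq\tau'$ has measure $\le q$. Along each $X$ the class generated so far then always has measure $\le q$. If $\mu(\Phi^X)\le q$, no pair is ever refused along $X$, as the union in question is contained in $\Phi^X$. $\square$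

For example, let $\Phi$ enumerate $(\langle\rangle,0)$ and then $(1,\langle\rangle)$, where $\langle\rangle$ is the empty string. With $l=1$ at the second pair, normalizing gives $(\langle\rangle,0)$ and $(1,1)$, while trimming with $q=\frac12$ refuses the second pair.

From now on $T$ also denotes a normalized operator whose value at $A$ is the class $T$, and all $U_n$ are normalized. If $(\tau,\sigma)\in U_n$, then $|\sigma|\ge n$, since $[\sigma]\subseteq U_n^X$ for $X\succ\tau$ and $\mu(U_n^X)\le2^{-n}$.

**Definition (opponents).** Let $(\Phi_j)$ list all operators. For $e=\langle j,m\rangle$ let $q_e=1-2^{-m-1}$, $L_e=m+1$, and let $\Psi_e$ be $\Phi_j$ trimmed with $q_e$.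

Every $\Sigma^0_1(B)$ class of measure $<1$ is $\Psi_e^B$ for some $e$: it is $\Phi_j^B$ for some $j$; choose $m$ with $\mu(\Phi_j^B)\le1-2^{-m-1}$. So for Theorem 2 it is enough to make $E\not\subseteq\Psi_e^B$ for all $e$.

All clopen sets that we put into $E$ have the form $\{X:X(i)=0\text{ for }i\in I\}$, where $I$ is a finite block of coordinates not used before. Such a set has measure $2^{-|I|}$, and distinct ones are mutually independent.

**Lemma 6.** If distinct sets $C_1,\dots,C_N$ of this form, with disjoint blocks, are all contained in a class of measure $\le q_e$, then $\sum_i\mu(C_i)\le L_e$.

*Proof.* With $e=\langle j,m\rangle$, the complement of $\bigcup_i C_i$ has measure at least $1-q_e$, so by independence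
$$2^{-m-1}=1-q_e\le\prod_i(1-\mu(C_i))\le e^{-\sum_i\mu(C_i)}$$
(here $e$ on the right is the base of the natural logarithm). So $\sum_i\mu(C_i)\le(m+1)\ln2\le L_e$. $\square$

For instance, let $m=0$, $q_e=\frac12$, and $\mu(C_i)=\frac14$. Since $(\frac34)^2=\frac9{16}\ge\frac12>\frac{27}{64}=(\frac34)^3$, at most two such sets fit.

## 5. Two copies that fail, and a charge against $A$

**Copying without freezes can code $\emptyset'$.** The first attempt is to keep $F$ empty. Then (1) says that no off piece may hold a marker, so $V=T$ exactly. The trouble is $B$, even for $A=\emptyset$ if the approximation is bad. Let $(\emptyset'_s)$ be an increasing computable enumeration of $\emptyset'$ by finite sets with $\emptyset'_0=\emptyset$, and for $s\ge1$ let $A_s=\emptyset'_s\setminus\emptyset'_{s-1}$. Each $n$ is in at most one $A_s$, so $A_s\to\emptyset$. Let $T$ consist of the pairs $(0^{n+1},0^{n+1}1)$; it is normalized, and $\mu(T)=\sum_n2^{-n-2}=\frac12$. Piece $n$ goes off exactly at the stages at which some $m\le n$ enters $\emptyset'$, and then its marker goes into $B$. Given $B$, we can find a stage $s$ at which piece $n$ is on with a current marker that is not in $B$. Then piece $n$ never goes off after $s$,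 so $\emptyset'\cap[0,n]=\emptyset'_s\cap[0,n]$. Thus $\emptyset'\le_TB$, and so $\emptyset'\le_{LR}B$. So we must sometimes refuse to put a marker into $B$.

**Freezing without a price can fill $V$.** Consider one opponent $\Psi$ with $\mu(\Psi^X)\le q$. Appoint a clopen set $C$ of measure $\delta$ as part of $E$ and wait until $C\subseteq\Psi^B$, using $B{\upharpoonright}w$. Then withdraw $C$ from $E$, allow no further number $<w$ into $B$, and appoint another $C$. Now $\Psi^B$ has wasted measure on $C$ while $E$ has paid nothing. By Lemma 6 this happens finitely often, so in the end some $C$ stays in $E$ and is not covered.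

But consider $V$. Take $N=2^r$, let $\sigma_0,\dots,\sigma_{N-1}$ be all strings of length $r$, and let $T$ consist of the pairs $(0^j1,\sigma_j)$ for $j<N$. Let the approximation pass through $A_s=0^j10^\infty$ for $j=0,1,\dots,N-1$ and settle at $A=0^\infty$, so $T=\emptyset$. While piece $j$ is on and has a marker, let $\Psi^B$ cover the $j$-th appointed set with use above that marker. With $q=\frac12$ and $\delta=2^{-r-1}$ the opponent can afford this $N$ times, since the union of $N$ such independent sets has measure $1-(1-\delta)^N\le N\delta=\frac12$. Every freeze keeps its piece in $V$ forever, and at the end $V=2^\omega$ although $T=\emptyset$.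

So a freeze must have a price. If a freeze that wastes $\delta$ of $\Psi$ may keep at most $a=c\delta$ of dropped measure in $V$, then all freezes against $\Psi$ cost at most $cL$, with $L$ as in Lemma 6, and this is small if $c$ is. At the moment of freezing, the pieces that may be dropped later are $D=\{i\text{ on}:u(i)<w\}$. If $m(D)<c\delta$, the freeze is affordable. If $m(D)\ge c\delta$, we cannot afford it, and this is the point where the attempt stops: $\Psi^B$ covers $C$, and nothing we control removes $C$ from $\Psi^B$.

**What $A$ can pay for.** We have not used that $\emptyset'\not\le_{LR}A$. Choose $n$ and let every appointed $C$ belong to a string $\sigma$ of $U_n^{\emptyset'}$, with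
$$\delta=2^{-|\sigma|}/c,\qquad\text{that is,}\qquad c\delta=2^{-|\sigma|}.$$
The class $E$ can afford this. If $\sigma$ leaves $U_n^{\emptyset'}$ because $\emptyset'$ changes, cancel its $C$; for the surviving $\sigma$ the total is $\mu(U_n^{\emptyset'})/c\le2^{-n}/c$, which is small if $n$ is chosen after $c$. In the bad case, $A$ is showing measure $m(D)\ge2^{-|\sigma|}$. So put $\sigma$ into a $\Sigma^0_1(A)$ class $G$ *for as long as all pieces of $D$ are on*, and leave $C$ alone meanwhile. If $D$ is true, then $\sigma$ stays in $G$, and its measure is charged to a part of $T$ of at least that measure. If different $\sigma$ are charged to disjoint parts of $T$, then $\mu(G)\le\mu(T)<1$. Were this to end with $\sigma$ in $G$ for every $\sigma$ of $U_n^{\emptyset'}$, then $U_n^{\emptyset'}\subseteq G$, and $\emptyset'\le_{LR}A$ by Lemma 4(a), a contradiction. So for some $\sigma$ we are out of $G$ infinitely often, and there the opponent should be defeated.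

Three points need care, and they explain the details below.

1. To charge disjoint parts, the test is on the *new* part $m(D\setminus old)$, where $old$ collects the pieces already used for earlier strings. A cheap freeze then ignores losses in $old$; this is harmless once those pieces have settled.
2. There are infinitely many opponents, so we need a tree. Along a run of $1$'s we work against the same opponent with $\sigma_0,\sigma_1,\dots$, all of which look "in $G$". At a $0$ the opponent looks defeated and the next one starts.
3. If a node $\nu$ is out infinitely often, the set $D$ that it sees must not keep moving, or none of its axioms would ever be true forever. So when $\nu$ is out, it discards (*releases*) the freezes made under the belief that it is in. Freezes form a stack, and each has a *label* saying which releases may remove it.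

## 6. The construction

Fix the approximation $A_s$, the normalized operator $T$, a computable increasing enumeration $\emptyset'_s$ of $\emptyset'$ by finite sets, and without loss of generality a rational $\varepsilon>0$. Pieces, markers, $V$, $Q$, condition (1), and collapse are as in Section 1. *Fresh* means larger than every number mentioned so far in the construction.

**Definition (tree).** Nodes are strings $\nu\in\{0,1\}^{<\omega}$, with $0$ for "out" and $1$ for "in". Let $\le_{lex}$ be the total order with $\nu<_{lex}\kappa$ if and only if $\nu\subsetneq\kappa$, or $\nu$ has $0$ and $\kappa$ has $1$ at the first difference. A *group* is a string $\beta$ that is empty or ends in $0$. Each node is uniquely $\nu=\beta1^k$ with $\beta$ a group; it works for *item $k$ of group $\beta$* and against $\Psi_e$, where $e=e(\beta)$ is the number of $0$'s in $\beta$.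

For example, $\langle\rangle<_{lex}0<_{lex}00<_{lex}01<_{lex}1<_{lex}10$. The node $011$ belongs to the group $0$, has $k=2$, and works against $\Psi_1$. The node $0110$ is itself a group, has $k=0$, and works against $\Psi_2$.

**Definition (parameters).** Let $g$ be a computable bijection from groups to $\mathbb N$. For each $\beta$ choose computably $c_\beta=2^{-t}\le1$ and then $n_\beta$ with
$$c_\beta L_{e(\beta)}\le\varepsilon2^{-g(\beta)-1},\qquad 2^{-n_\beta}/c_\beta\le2^{-g(\beta)-2}.\tag{2}$$

**Definition (items).** At stage $s>g(\beta)$ list as new items of $\beta$ those pairs $(\tau,\sigma)\in U_{n_\beta,s}$ with $\tau\prec\emptyset'_s$ that were not listed before. Item $k$ is the $k$-th listed pair ($k=0,1,\dots$), and $\sigma_{\beta,k}$ is its string. It *dies* at the first later stage $s$ with $\tau\not\prec\emptyset'_s$. Put $\delta_{\beta,k}=2^{-|\sigma_{\beta,k}|}/c_\beta$.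

As $\emptyset'_s$ is increasing, a dead item stays dead: some $0$ of $\tau$ has been contradicted for good. So the items alive forever are exactly the pairs of $U_{n_\beta}$ with $\tau\prec\emptyset'$. Since $|\sigma_{\beta,k}|\ge n_\beta$, the number $\delta_{\beta,k}$ is a power of $2$ and is $\le\frac14$ by (2).

**Definition (axioms).** Nodes $\beta1^k$ may put *axioms* $(k,D)$ of group $\beta$, where $D$ is a finite set of pieces. An axiom is *valid at $s$* if all pieces in $D$ are on at $s$. Let
$$G_\beta^A=\bigcup\{[\sigma_{\beta,k}]:\text{some axiom }(k,D)\text{ of group }\beta\text{ has all of }D\text{ true}\},$$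
a $\Sigma^0_1(A)$ class. At a given moment, $old_{\beta,k}$ is the union of all $D$ from axioms $(j,D)$ with $j<k$ of group $\beta$ put so far. The node $\beta1^k$ is *in* at $s$ if item $k$ is not yet listed, or is dead, or some axiom $(k,D)$ of group $\beta$ is valid at $s$. Otherwise it is *out*.

**Definition (data of a freeze).** A freeze $f\in F$ has an owner $(\beta,k)$, a clopen set $C_f$ of measure $\delta_{\beta,k}$, a number $w_f$, the allowance $a_f=2^{-|\sigma_{\beta,k}|}=c_\beta\delta_{\beta,k}$, a finite set $D_f$ of pieces, and a *label*, which is a node and may change. The list $F$ is kept in order of pushing.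

Now we describe stage $s\ge1$.

**Step 1 (items).** List items and declare deaths. If the item of $\nu$ dies, cancel $C_\nu$ if it is defined.

**Step 2 (copying).** Collapse, with on/off taken with respect to $A_s$. Then give a fresh marker to each on piece without a current marker.

**Step 3 (visits).** Visit nodes, starting with the empty node. If the next node to be visited has length $\ge s$, the stage ends instead, and this does not count as a visit. When visiting $\nu=\beta1^k$:

* If $\nu$ is in, go on to visit $\nu1$.
* If $\nu$ is out, first **release**: remove from $F$ all freezes with label $\ge_{lex}\nu1$, and collapse. Then: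
  * If $C_\nu$ is undefined, appoint as $C_\nu$ a fresh clopen set (on a block of fresh coordinates) of measure $\delta_{\beta,k}$, let the *record* of this visit be "none", and go on to visit $\nu0$.
  * If $C_\nu$ is defined, determine the record. If $C_\nu\subseteq\Psi_{e,s}^B$ for the current $B$, let $w$ be least such that the pairs of $\Psi_{e,s}$ with $|\tau|\le w$ and $\tau\prec B$ cover $C_\nu$, and let the record be $(C_\nu,w,B{\upharpoonright}w)$. Otherwise the record is "none". If the record is not "none" and there was an earlier visit at which $\nu$ was out, the last of which had the same record, then $\nu$ **acts** and the stage ends. Otherwise go on to visit $\nu0$.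

**Action of $\nu=\beta1^k$.** Let $y=\max(\{w\}\cup\{w_f:f\in F\})$ and $D=\{i\text{ on at }s:u(i)<y\}$.

* *Case 1:* $m(D\setminus old_{\beta,k})<2^{-|\sigma_{\beta,k}|}$. Change every label $>_{lex}\nu$ in $F$ to $\nu$. **Push** onto $F$ a new freeze $f$ with owner $(\beta,k)$, $C_f=C_\nu$, $w_f=y$, $a_f=2^{-|\sigma_{\beta,k}|}$, $D_f=D$, and label $\nu$. Cancel $C_\nu$, so that it becomes undefined.
* *Case 2:* otherwise. Put the axiom $(k,D')$ with
$$D'=D\cup\bigcup\{D_j:j<k,\ \text{item }j\text{ alive}\},\tag{3}$$
where $D_j$ is the set in the first-put axiom of item $j$ that is valid at $s$.

The set $D_j$ in (3) exists: item $j$ is listed since item $k$ is, it is alive, and $\beta1^j$ was visited and found in at this stage (that is how $\beta1^k$ was reached), so some axiom of item $j$ is valid. As $D_j\subseteq old_{\beta,k}$, we have $D'\setminus old_{\beta,k}=D\setminus old_{\beta,k}$. Note also that markers are put into $B$ only for off pieces, so during Step 3 every on piece has a current marker, and that at most one node acts in a stage.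

The construction is computable, so $B$ is c.e. Finally, let $E$ be the union of all appointed clopen sets that are never cancelled. Whether a set is ever cancelled is a $\Sigma^0_1$ question, so $E$ is a $\Sigma^0_1(\emptyset')$ class. A node appoints a new set only when the previous one has been cancelled, so each node has at most one never-cancelled set, and it has one only if its item never dies. Since $U_{n_\beta}$ is normalized, (2) gives
$$\mu(E)\le\sum_\beta\ \sum_{k\text{ alive forever}}\delta_{\beta,k}=\sum_\beta\frac{\mu(U_{n_\beta}^{\emptyset'})}{c_\beta}\le\sum_\beta2^{-g(\beta)-2}\le\frac12.\tag{4}$$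

## 7. The stack of freezes and the measure of $V$

**Lemma 7 (stack).** In order of pushing, the numbers $w_f$ of members of $F$ are nondecreasing, and their labels are $\le_{lex}$-nondecreasing. Every removal, by a collapse step or a release, removes a final segment of this order. So if $g\in F$ when $f$ is pushed, then $g\in F$ as long as $f\in F$.

*Proof.* At a push, $w_f=y$ is at least every $w_g$ with $g\in F$. Every label is replaced by $\min_{lex}(\text{label},\nu)$, which keeps the sequence of labels nondecreasing, and then a freeze with label $\nu$ is put at the end. So both monotonicity statements are preserved by pushes, and clearly by removals. A collapse step removes all $f$ with $w_f>x$, and a release removes all $f$ with label $\ge_{lex}\nu1$; by monotonicity these are final segments. A removal of $g$ thus removes everything pushed after $g$, including $f$. $\square$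

The next lemma bounds the total allowance, which is where the waste of the opponents is used.

**Lemma 8.** (a) While $f\in F$, the set $B\cap[0,w_f)$ does not change, and $C_f\subseteq\Psi_e^B$ for the current $B$, where $e=e(\beta)$ and $\beta$ is the owner group of $f$. (b) At every moment and for every group $\beta$, the sum of $\mu(C_f)$ over the $f\in F$ of group $\beta$ is $\le L_{e(\beta)}$. Hence $\sum_{f\in F}a_f\le\sum_\beta c_\beta L_{e(\beta)}\le\varepsilon$.

*Proof.* (a) Numbers enter $B$ only in collapse steps. A step with $x$ enumerates only numbers $\ge x$ and removes all $f$ with $w_f>x$; so a freeze that survives has $w_f\le x$, and $B$ does not change below $w_f$. When $f$ was pushed, $C_f$ was covered by pairs $(\tau,\sigma)$ of $\Psi_e$ with $\tau\prec B$ and $|\tau|\le w\le w_f$. These $\tau$ remain prefixes of $B$.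

(b) The sets $C_f$ are distinct appointed sets, because each is cancelled when pushed, and later sets are fresh. By (a), those of group $\beta$ are all contained in $\Psi_e^B$ for the current $B$, and this class has measure $\le q_e$ since $\Psi_e$ is trimmed. Apply Lemma 6. The last sentence follows from $a_f=c_\beta\mu(C_f)$ and (2), since $\sum_\beta2^{-g(\beta)-1}\le1$. $\square$

**Lemma 9.** $T\subseteq V$ and $\mu(V)\le\mu(T)+\varepsilon$.

*Proof.* A true piece is on from some stage on. After Step 2 of such a stage it has a current marker, and this marker is never enumerated, since only markers of off pieces are. So $T\subseteq V$.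

Let $P$ be a finite set of pieces having markers that are never enumerated. At a late stage, right after the collapse in Step 2, the false pieces of $P$ are off and have current markers, so they lie in $Q$. By (1) with $x=0$ and Lemma 8(b), $m(Q)\le\varepsilon$. The true pieces of $P$ contribute at most $\mu(T)$. So $m(P)\le\mu(T)+\varepsilon$. As $\mu(V)$ is the supremum of these $m(P)$, we are done. $\square$

The next lemma says that a freeze can be destroyed by collapse only through its *own* pieces $D_f$: debts that existed when $f$ was pushed are paid by freezes that existed then and are still there.

**Lemma 10.** If $f$ is removed from $F$ in a *collapse* during stage $t$, then $m(\{i\in D_f:i\text{ off at }t\})>a_f$.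

*Proof.* Let $y=w_f$, and let $Q^0,F^0$ be the values of $Q,F$ just before the push of $f$. At that moment (1) holds, because the acting node collapsed right after its release, and nothing relevant to (1) changed in between. The push ends its stage, so $t$ is a later stage.

Say $f$ is removed in a collapse step whose largest violating number is $x$; then $x<y$. Let $Q,F$ be the values just before this step. Since $x$ violates (1) and $y>x$ does not,
$$m(Q_{\ge x})>\sum_{g\in F,\,w_g>x}a_g,\qquad m(Q_{\ge y})\le\sum_{g\in F,\,w_g>y}a_g .$$
Subtracting, and using subadditivity of $m$ on the left,
$$m(\{i\in Q:x\le u(i)<y\})\ \ge\ m(Q_{\ge x})-m(Q_{\ge y})\ >\sum_{g\in F,\,x<w_g\le y}a_g\ \ge\ a_f+\sum_{g\in F^0,\,w_g>x}a_g .\tag{5}$$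
For the last step: $f\in F$ and $f\notin F^0$; by Lemma 7 $F^0\subseteq F$, as $f$ is still in $F$; and $w_g\le y$ for $g\in F^0$ by the definition of $y$.

Now bound the left side of (5) from above. Markers assigned after the push are fresh, hence $>y$. So a piece $i\in Q$ with $x\le u(i)<y$ already had this current marker at the push. If $i$ was off then, $i\in Q^0_{\ge x}$. If $i$ was on then, $i\in D_f$, and $i$ is off at $t$ as $i\in Q$. Hence the left side is at most $m(Q^0_{\ge x})+m(\{i\in D_f:i\text{ off at }t\})$. Because (1) held before the push, $m(Q^0_{\ge x})\le\sum_{g\in F^0,\,w_g>x}a_g$. Comparing with (5) gives the claim. $\square$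

## 8. The class $G_\beta^A$ has measure at most $\mu(T)$

**Lemma 11.** $\mu(G_\beta^A)\le\mu(T)<1$ for every group $\beta$.

*Proof.* Let $K$ be the set of $k$ having an axiom all of whose pieces are true. For $k\in K$ let $(k,D_k)$ be the first such axiom put, at stage $s_k$, and let $Y_k=D_k\setminus old_{\beta,k}$, with $old_{\beta,k}$ taken at $s_k$. By Case 2 and the remark after (3), $m(Y_k)\ge2^{-|\sigma_{\beta,k}|}$. We claim $Y_j\cap Y_k=\emptyset$ for $j<k$ in $K$. At most one node acts per stage, so $s_j\ne s_k$.

Suppose $s_j<s_k$. Then $D_j\subseteq old_{\beta,k}$ at $s_k$, so $Y_k\cap D_j=\emptyset$.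

Suppose $s_k<s_j$. Item $j$ was listed by stage $s_k$, since $j<k$ and item $k$ was listed. It is alive at $s_j$, because its node is out at $s_j$; so it is alive at $s_k<s_j$. By (3), $D_k$ contains the set of an axiom of item $j$ that was put before $s_k$. All pieces of $D_k$ are true, so this earlier axiom of item $j$ consists of true pieces. This contradicts the choice of $s_j$ as the stage of the *first* such axiom. So this case does not occur.

Since $m$ is additive on sets of true pieces,
$$\mu(G_\beta^A)\le\sum_{k\in K}2^{-|\sigma_{\beta,k}|}\le\sum_{k\in K}m(Y_k)\le\mu(T).\qquad\square$$

The second case is the reason for adding the sets $D_j$ in (3).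

## 9. The true path

**Lemma 12.** Suppose $\nu=\beta1^k$ satisfies:

* (H1) $\nu$ is visited at infinitely many stages;
* (H2) every $\kappa$ with $\kappa1\subseteq\nu$ is out at only finitely many of its visits;
* (H3) every $\kappa\subsetneq\nu$ pushes only finitely often.

Then $\nu$ pushes only finitely often, and exactly one of the following holds, with $e=e(\beta)$:

* (I) $\nu$ is out at only finitely many visits, and $\nu1$ is visited infinitely often;
* (O) $\nu$ is out at infinitely many visits, $\nu0$ is visited infinitely often, item $k$ is alive forever, $C_\nu$ is eventually constant and never cancelled, and $C_\nu\not\subseteq\Psi_e^B$.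

*Proof.* Call a node *left of $\nu$* if it extends (or equals) $\xi0$ for some $\xi$ with $\xi1\subseteq\nu$. Such a node is visited only at a stage at which $\xi$ is visited and out. By (H2), nodes left of $\nu$ are visited at only finitely many stages altogether. Note that $\kappa<_{lex}\nu$ means exactly that $\kappa\subsetneq\nu$ or $\kappa$ is left of $\nu$.

**Step 1: $\nu$ pushes only finitely often.** The purpose is to show that late freezes of $\nu$ are permanent; then Lemma 8(b) limits their number. The nodes $\beta1^j$ with $j<k$ put axioms only when visited and out, so by (H2) only finitely often. Thus $old_{\beta,k}$ is eventually a fixed finite set. Let $s_0$ be a stage after which no node left of $\nu$ is visited, no $\kappa$ with $\kappa1\subseteq\nu$ is visited while out, no $\kappa\subsetneq\nu$ pushes, $old_{\beta,k}$ has its final value, and the on/off status of its pieces has settled. Let $f$ be pushed by $\nu$ at a stage $s>s_0$.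

*The label of $f$ stays $\nu$, and $f$ is never released.* The label $\nu$ can only be changed by a push of some $\kappa<_{lex}\nu$, that is, $\kappa\subsetneq\nu$ or $\kappa$ left of $\nu$; neither kind pushes after $s_0$. A release of $f$ by an out node $\kappa$ requires $\kappa1\le_{lex}\nu$. Either $\kappa1\subseteq\nu$, and then $\kappa$ is not visited while out after $s_0$; or there is $\xi$ with $\xi0\subseteq\kappa1$ and $\xi1\subseteq\nu$. In the second case $\xi0\neq\kappa1$, as $\kappa1$ ends in $1$, so $\xi0\subseteq\kappa$; then $\kappa$ is left of $\nu$ and is not visited after $s_0$.

*$f$ is never removed by a collapse.* Pieces of $D_f\cap old_{\beta,k}$ are on at $s$, hence on at all later stages, by the choice of $s_0$. So the pieces of $D_f$ that are off at a stage $t>s$ lie in $D_f\setminus old_{\beta,k}$, and $m(D_f\setminus old_{\beta,k})<2^{-|\sigma_{\beta,k}|}=a_f$ by Case 1. By Lemma 10, $f$ is not removed in a collapse at $t$.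

So $f$ stays in $F$ forever. All such $f$ have $\mu(C_f)=\delta_{\beta,k}$, so by Lemma 8(b) there are at most $L_e/\delta_{\beta,k}$ of them.

**Step 2: the two possibilities, and a final $C_\nu$.** This step isolates what remains to be shown. If $\nu$ is out at only finitely many visits, then by (H1) it is in at infinitely many, and at all but finitely many of these $|\nu1|<s$, so $\nu1$ is visited; this is (I). From now on suppose that $\nu$ is out at infinitely many visits. Then item $k$ is listed and never dies, since otherwise $\nu$ would be in from then on. The set $C_\nu$ is cancelled only at pushes of $\nu$, hence finitely often, and it is appointed at any out-visit where it is undefined. So it is eventually constant and never cancelled again. Below $C_\nu$ denotes this final set.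

**Step 3: $C_\nu\not\subseteq\Psi_e^B$.** The purpose is to show that if $\nu$ were always confronted with a true covering, it would in the end find an axiom that is true forever, and so be in. Suppose $C_\nu\subseteq\Psi_e^B$.

*The record is eventually constant.* By compactness there is a least $w^*$ such that the pairs of $\Psi_e$ with $|\tau|\le w^*$ and $\tau\prec B$ cover $C_\nu$. Once $B{\upharpoonright}w^*$ has settled and finitely many pairs witnessing the cover are enumerated, the record at every out-visit is $(C_\nu,w^*,B{\upharpoonright}w^*)$. Indeed the $w$ of the record is at most $w^*$, and a smaller one would contradict the minimality of $w^*$, since the current $B$ and the final $B$ agree below $w^*$. So from some stage on, $\nu$ acts at each out-visit; by Step 1, eventually only by Case 2; and $\nu0$, hence every node extending it, is no longer visited.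

*$y$ is eventually constant.* After some stage no node $\kappa<_{lex}\nu1$ pushes: such $\kappa$ is left of $\nu$, or $\subsetneq\nu$, or $=\nu$, or $\supseteq\nu0$, and we have dealt with each kind (the second by (H3)). A push by a node $\kappa\ge_{lex}\nu1$ changes only labels $>_{lex}\kappa$, and gives them and the new freeze the label $\kappa\ge_{lex}\nu1$. So from then on the set of $f\in F$ with label $<_{lex}\nu1$ can only shrink. It is finite, so it is eventually a constant set $F^*$. At a late out-visit of $\nu$, the release removes exactly the freezes with label $\ge_{lex}\nu1$, leaving $F^*$, and the collapse that follows removes nothing from $F^*$. So $F=F^*$ when $\nu$ acts, and $y$ has the constant value $y^*=\max(\{w^*\}\cup\{w_f:f\in F^*\})$.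

*$D$ is eventually constant and true.* Only finitely many numbers are $<y^*$. Their assignment as markers, their membership in $B$, and the on/off status of the pieces they mark all settle. So the set $D$ seen at out-visits of $\nu$ is eventually a constant set $D^*$. Its pieces are on at infinitely many stages, so they are true.

*The sets $D_j$ are eventually constant and true.* Items $j<k$ that are not alive forever are eventually dead. Let item $j<k$ be alive forever. It has finitely many axioms by (H2), and their validity settles. At each late out-visit of $\nu$ the node $\beta1^j$ is visited and in, so some axiom of item $j$ is valid. Hence its first-put valid axiom is eventually always the same, and its set $D_j$ is on infinitely often, so it consists of true pieces.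

*Contradiction.* By (3), some late out-visit of $\nu$ puts an axiom $(k,D')$ consisting of true pieces. From some later stage on these pieces are on forever, and $\nu$ is in at all visits. This contradicts that $\nu$ is out at infinitely many visits.

**Step 4: $\nu0$ is visited infinitely often.** This completes (O); it is the reason why $\nu$ waits for the same record twice. Suppose not. At all but finitely many out-visits we have $|\nu0|<s$, so from some stage on every out-visit is an action, as otherwise $\nu0$ would be visited. An action requires the same record as at the last out-visit, so all these visits have one and the same record $(C,w,\rho)$, where $C$ is the final set $C_\nu$. Here $\rho$ equals the current $B{\upharpoonright}w$ at infinitely many stages. As $B$ is c.e., $\rho=B{\upharpoonright}w$ for the final $B$. The pairs of $\Psi_e$ that covered $C_\nu$ with $|\tau|\le w$ and $\tau\prec\rho$ then have $\tau\prec B$, so $C_\nu\subseteq\Psi_e^B$, contradicting Step 3. $\square$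

**Definition (true path).** The empty node satisfies (H1)–(H3): it is visited at every stage $s\ge1$, and the other two conditions are vacuous. Suppose $\nu$ satisfies them. In case (I), $\nu1$ does: (H1) is part of (I); the only new node in (H2) and (H3) is $\nu$, which is out at finitely many visits and pushes finitely often. In case (O), $\nu0$ does: no new $\kappa$ occurs in (H2), and $\nu$ pushes finitely often. So starting from the empty node, and passing to $\nu1$ in case (I) and to $\nu0$ in case (O), we get an infinite path, the *true path*.

Only now is the incompleteness of $A$ used.

**Lemma 13.** The true path contains infinitely many $0$'s.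

*Proof.* Otherwise it consists of the prefixes of $\beta1^\infty$ for some group $\beta$, and every node $\beta1^k$ is in case (I). Let item $k$ of $\beta$ be alive forever. The node $\beta1^k$ is visited infinitely often and is out at only finitely many visits, so it puts finitely many axioms. At all late visits the item is listed and alive and the node is in, so some axiom $(k,D)$ is valid. Hence one fixed axiom is valid at infinitely many stages, and by convergence all its pieces are true. So $[\sigma_{\beta,k}]\subseteq G_\beta^A$.

The items alive forever are exactly the pairs $(\tau,\sigma)$ of $U_{n_\beta}$ with $\tau\prec\emptyset'$, so $U_{n_\beta}^{\emptyset'}\subseteq G_\beta^A$, a $\Sigma^0_1(A)$ class of measure $\le\mu(T)<1$ by Lemma 11. By Lemma 4(a), with $\emptyset'$ and $A$ in the roles of $A$ and $B$, we get $\emptyset'\le_{LR}A$, contrary to the hypothesis. $\square$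

## 10. Proof of Theorem 2: $E$ escapes every $\Psi_e^B$

*Proof of Theorem 2.* By Lemma 9, $V\supseteq T$ and $\mu(V)\le\mu(T)+\varepsilon$. Let $e$ be given. By Lemma 13 there is a longest node $\nu$ on the true path with exactly $e$ zeros. It works against $\Psi_e$, and $\nu0$ is on the true path, so $\nu$ is in case (O). Its final set $C_\nu$ is never cancelled, so $C_\nu\subseteq E$, and $C_\nu\not\subseteq\Psi_e^B$. Hence $E\not\subseteq\Psi_e^B$, for every $e$.

Suppose $\emptyset'\le_{LR}B$. By (4), $E$ is a $\Sigma^0_1(\emptyset')$ class with $\mu(E)\le\frac12$, so by Lemma 4(b) there is $j$ with $E\subseteq\Phi_j^B$ and $\mu(\Phi_j^B)<1$. Choose $m$ with $\mu(\Phi_j^B)\le1-2^{-m-1}$ and let $e=\langle j,m\rangle$. Trimming does not change the operator at $B$, so $\Psi_e^B=\Phi_j^B\supseteq E$, a contradiction. So $\emptyset'\not\le_{LR}B$. $\square$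

With the deduction at the end of Section 3, Theorem 1 is proved as well.

## 11. Sharp measure, strict bounds, relativization, and Turing reducibility

**Sharp measure.** By Theorem 2, for an LR-incomplete $\Delta^0_2$ set $A$ and any $\Sigma^0_1(A)$ class of measure $<1$, in particular a member $U^A$ of a universal test with $\mu(U^A)<1$, the covering $\Sigma^0_1(B)$ class can be taken with measure at most $\mu(U^A)+\varepsilon$, for any prescribed $\varepsilon>0$.

**Strict bounds.** For every LR-incomplete $\Delta^0_2$ set $A$ there are LR-incomplete c.e. sets with $A<_{LR}B_0<_{LR}B_1<_{LR}\cdots$. Take $B$ from Theorem 1 and iterate known result 2 of Section 2, to get $A\le_{LR}B<_{LR}B_0<_{LR}B_1<_{LR}\cdots$; by transitivity $B_0\le_{LR}A$ would give $B_0\le_{LR}B$, so $A<_{LR}B_0$. Thus a $\Delta^0_2$ LR-degree is incomplete if and only if it lies strictly below an incomplete c.e. LR-degree, and there is no maximal incomplete $\Delta^0_2$ LR-degree.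

**Relativization.** For every $Z$ and every $A\le_TZ'$ with $Z'\not\le_{LR}A\oplus Z$, there is a set $B$ c.e. in $Z$ with $A\oplus Z\le_{LR}B\oplus Z$ and $Z'\not\le_{LR}B\oplus Z$. In the proof use $Z$-c.e. operators, so that $\Phi^B$ ranges over the $\Sigma^0_1(B\oplus Z)$ classes, a $Z$-computable approximation $A_s$, and a $Z$-computable increasing enumeration of $Z'$ in place of that of $\emptyset'$; take $T=U_1^{A\oplus Z}$. The construction is then $Z$-computable, and $V$, $G_\beta$, $E$ are $\Sigma^0_1(B\oplus Z)$, $\Sigma^0_1(A\oplus Z)$, and $\Sigma^0_1(Z')$ classes, respectively. Lemmas 7–12 are about finite sets, measures, and convergence, and are unchanged. Lemma 4(a) is applied to $Z'$ and $A\oplus Z$ in Lemma 13 and to $A\oplus Z$ and $B\oplus Z$ at the end, and Lemma 4(b) to $Z'$ and $B\oplus Z$.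

**$\le_{LR}$ cannot be replaced by $\le_T$.** Let $A$ be a low Martin-Löf random set, which exists by the low basis theorem; it is $\Delta^0_2$. By known result 1 of Section 2, $A\le_{LR}B_1$ for some LR-incomplete c.e. $B_1$, so $A$ is LR-incomplete by transitivity. Now let $B$ be c.e. with $A\le_TB$. Every Martin-Löf random set computes a diagonally noncomputable function (Kučera), so $B$ does. By Arslanov's completeness criterion $B\equiv_T\emptyset'$, and so $\emptyset'\le_{LR}B$. Thus no LR-incomplete c.e. set is Turing above $A$, although by Theorem 1 there is one that is LR-above it.
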